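# Finite generation of the cobordism ring of $(\mathbb Z_2)^n$-actions with finite stationary sets

## 1. Three stationary points on the projective plane

Let $G=(\mathbb Z_2)^2=\{\pm1\}^2$ act on $\mathbb{RP}^2$ by
$$(g_1,g_2)\cdot[X:Y:Z]=[X:g_1Y:g_2Z].$$
A point is stationary exactly when its homogeneous coordinate vector is a common eigenvector of all of $G$. The three coordinates carry three different characters, so the stationary points are $[1:0:0]$, $[0:1:0]$, $[0:0:1]$.

Write the characters of $G$ additively, as elements of the group $V=\operatorname{Hom}(G,\mathbb F_2)$, which has order four. The coordinates carry $0,a,b$; put $c=a+b$. Near $[1:0:0]$ the local coordinates are $Y/X$ and $Z/X$, on which $G$ acts through $a$ and $b$. Near $[0:1:0]$ they are $X/Y$, $Z/Y$, with characters $a$ and $a+b=c$. Near $[0:0:1]$ we get $b$ and $c$. Introduce one variable for each nonzero character, and record each stationary point by the product of the variables of its tangent characters: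
$$p=x_ax_b+x_ax_c+x_bx_c .$$

If $(\mathbb{RP}^2)^k$ carries the diagonal action, the stationary points are $k$-tuples of stationary points, tangent representations add, and the record is $p^k\ne0$. So this one action already produces nonzero records in all even degrees. What other polynomials in $x_a,x_b,x_c$ are records of actions? With $n=3$ there are seven variables. Every set of at least three of the eight characters gives a projective space with finitely many stationary points. There are also products, invariant hypersurfaces, and so on. Does a finite list of actions generate everything by disjoint union and product?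

Here is the precise form. Let $n\ge2$ and $G=(\mathbb Z_2)^n$. Let $Z_*(G)$ be the equivariant cobordism ring, in the sense of Conner and Floyd, of smooth closed manifolds with smooth $G$-action having a finite stationary point set. Here $M\sim M'$ if $M\sqcup M'$ bounds a compact $G$-manifold. The ring is graded by dimension. Addition is disjoint union, multiplication is cartesian product with the diagonal action, and it is a $\mathbb Z_2$-algebra. The class of $M$ with action $\phi$ is written $[M,\phi]$.

**Question.** Is $Z_*(G)$ finitely generated as a $\mathbb Z_2$-algebra?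

The question comes from the paper "Elementary Abelian 2-Group Actions On Flag Manifolds And Applications". We shall prove that the answer is yes for every $n\ge2$ (indeed for every $n\ge1$).

## 2. Stationary-point polynomials and their integrality

Fix $n\ge1$, $G=(\mathbb Z_2)^n$, and $V=\operatorname{Hom}(G,\mathbb F_2)=H^1(BG;\mathbb F_2)\cong\mathbb F_2^n$, written additively. Put $N=2^n-1$. For a subspace $U\subset V$ let
$$R_U=\mathbb F_2[x_\alpha:\alpha\in U\setminus0],\qquad \deg x_\alpha=1,\qquad R=R_V .$$
Let $\operatorname{Sym}(U)$ be the symmetric algebra, so that $H^*(BG;\mathbb F_2)=\operatorname{Sym}(V)$. Note the two roles of a character $\alpha$: it indexes a variable $x_\alpha$ of $R$, and it is itself a linear form in $\operatorname{Sym}(V)$. Every ring below has characteristic 2, so signs do not matter.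

**Definition (stationary-point polynomial).** If $M^m$ has a finite stationary set, the tangent representation at a stationary point $p$ is a multiset $\tau_p=\{\tau_{p,1},\dots,\tau_{p,m}\}$ of elements of $V\setminus0$ (the trivial character cannot occur, since $p$ is isolated). Put
$$P_M=\sum_p\prod_{i=1}^m x_{\tau_{p,i}}\in R. \tag{1}$$

This depends only on the cobordism class. Suppose $M\sqcup M'$ bounds $X$. At a stationary point on the boundary, the tangent space of the boundary has no trivial summand and the normal direction is trivial. So the component of the stationary set of $X$ through it is one-dimensional, and since it is compact it is an arc with both ends on the boundary. The normal representation is constant along the arc. Hence the stationary points of $M\sqcup M'$ cancel in pairs with equal representations, and $P_M=P_{M'}$. Disjoint unions go to sums and products to products, so we have a graded ring homomorphism $Z_*(G)\to R$.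

**Fact 1** (R. E. Stong, *Equivariant bordism and $(\mathbb Z_2)^k$ actions*, Duke Math. J. 37 (1970)). The homomorphism $Z_*(G)\to R$ is injective.

Let $I=I_V$ be its image; the question is about the ring $I$. For a subspace $U\subset V$, the group $G/U^\perp$ has dual $U$. Let $I_U\subset R_U$ be the image for this group. Pulling back actions along $G\to G/U^\perp$ does not change stationary points, so $I_U\subset I_V$.

**Fact 2** (tom Dieck, Invent. Math. 13 (1971); Kosniowski–Stong, Indiana Univ. Math. J. 28 (1979)). Let $M^m$ be as above and let $f$ be a symmetric polynomial in $m$ variables over a polynomial ring $\mathbb F_2[b]$. Then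
$$\sum_p\frac{f(\tau_p)}{\prod_i\tau_{p,i}}\in\mathbb F_2[b]\otimes\operatorname{Sym}(V), \tag{2}$$
and its value at $0\in\operatorname{Spec}\operatorname{Sym}(V)$ is the ordinary Stiefel–Whitney number $\langle f(TM),[M]\rangle$.

The reason is this. Let $\pi_!:H_G^*(M)\to H^{*-m}(BG)$ be the Gysin map. By the localization theorem, after inverting $V\setminus0$ we have $f(TM)=\sum_p i_{p!}\big(f(\tau_p)/e(\tau_p)\big)$, where $e(\tau_p)=\prod_i\tau_{p,i}$. So $\pi_!f(TM)$ is the sum in (2), and in particular that sum is a polynomial. Restricting to a fibre of $M_G\to BG$ gives the ordinary number.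

We package all these conditions into one map. Let $b_0,\dots,b_N$ be indeterminates, $\varphi_b(t)=\sum_{k=0}^Nb_kt^k$, and let
$$\Phi:R\to\mathbb F_2[b]\otimes\operatorname{Sym}(V)[\alpha^{-1}:\alpha\ne0],\qquad \Phi(x_\alpha)=\frac{\varphi_b(\alpha)}{\alpha},$$
be the ring homomorphism so determined.

**Definition (the ring $\hat Z$).** $\hat Z=\{P\in R:\Phi(P)\in\mathbb F_2[b]\otimes\operatorname{Sym}(V)\}$.

Since $\Phi(P_M)=\sum_p\prod_i\varphi_b(\tau_{p,i})/\tau_{p,i}$, Fact 2 with $f=\prod_i\varphi_b(x_i)$ gives $I\subset\hat Z$. Applied to $G/U^\perp$, it gives $\Phi(P)\in\mathbb F_2[b]\otimes\operatorname{Sym}(U)$ for $P\in I_U$. The ring $\hat Z$ is graded: $\Phi$ sends a form of degree $m$ to something homogeneous of degree $m$ in the $b$'s, so the homogeneous parts of $P\in\hat Z$ cannot interfere.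

Now let $\dim M=j$ with $1\le j\le N$, and evaluate $\Phi(P_M)$ at $0$. We get the Stiefel–Whitney number of $\prod_{i=1}^j\varphi_b(x_i)$. Only terms of degree $j$ in the $x_i$ contribute, that is, monomials $b_{k_1}\cdots b_{k_j}$ with $\sum k_i=j$. Give $b_k$ weight $k$, and let $s_j$ denote the characteristic number of $\sum_ix_i^j$. Then
$$\Phi(P_M)|_0=s_j[M]\,b_jb_0^{\,j-1}+\big(\text{monomials of degree }j\text{ and weight }j\text{ in }b_0,\dots,b_{j-1}\big).\tag{3}$$

**Example.** For $p=x_ax_b+x_ax_c+x_bx_c$ the common denominator of $\Phi(p)$ is $abc$ and the numerator is $c\,\varphi(a)\varphi(b)+b\,\varphi(a)\varphi(c)+a\,\varphi(b)\varphi(c)$. Take $b_k=0$ for $k\ge3$ and use $a+b+c=0$. The coefficient of $b_0^2$ is $a+b+c=0$. That of $b_0b_1$ is $2(ab+ac+bc)=0$. That of $b_1^2$ is $3abc=abc$. That of $b_0b_2$ is $c(a^2+b^2)+b(a^2+c^2)+a(b^2+c^2)=a^3+b^3+c^3=abc$. That of $b_1b_2$ is $abc(a+b+c)=0$. That of $b_2^2$ is $abc(ab+ac+bc)$. So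
$$\Phi(p)=b_0b_2+b_1^2+b_2^2(ab+ac+bc)\qquad(b_k=0\text{ for }k\ge3),$$
a polynomial as promised, and its value at $0$ shows $s_2[\mathbb{RP}^2]=1$. On the other hand $x_ax_b$ alone is not in $\hat Z$: the coefficient of $b_0^2$ in $\Phi(x_ax_b)$ is $1/(ab)$.

The integrality will be used through specializations.

**Evaluation principle.** Let $O$ be a domain of characteristic 2 with fraction field $K$, $U\subset V$ a subspace, $\ell:U\to O$ additive and injective, $\varphi=\sum_{k\le N}b_kt^k\in O[t]$, and $x_\alpha=\varphi(\ell(\alpha))/\ell(\alpha)\in K$ for $\alpha\in U\setminus0$. Then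
$$P(x)=\Phi(P)(\ell,b)\in O\quad\text{for every }P\in I_U,\text{ and for every }P\in\hat Z\text{ when }U=V.\tag{4}$$

Indeed, sending the indeterminates to the coefficients $b_k$ and $\alpha$ to $\ell(\alpha)$ defines a homomorphism $\mathbb F_2[b]\otimes\operatorname{Sym}(U)\to O$. It extends to the localization with values in $K$ because $\ell(\alpha)\ne0$ for $\alpha\neq0$, and it carries $\Phi(x_\alpha)$ to $x_\alpha$.

## 3. Projective spaces, bilinear hypersurfaces and the algebra $B$

We choose finitely many explicit actions. They have to meet one requirement, (7) below: in every dimension $j$ not of the form $2^i-1$, up to the size allowed by $U$, there must be one with $s_j=1$.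

**Projective spaces.** For $A\subset V$ with $|A|\ge3$ put
$$p_A=\sum_{\chi\in A}\ \prod_{\chi'\in A\setminus\chi}x_{\chi+\chi'} ,\qquad \deg p_A=|A|-1.\tag{5}$$
As in Section 1, this is the polynomial of $\mathbb{RP}\big(\bigoplus_{\chi\in A}\chi\big)$: the stationary points are the coordinate points $e_\chi$, and the tangent characters at $e_\chi$ are the $\chi+\chi'$. For $|A|=2$ the same formula gives $2x_{\chi+\chi'}=0$. The polynomial of Section 1 is $p_{\{0,a,b\}}$.

**Bilinear hypersurfaces.** Let $U\subset V$ be a subspace and $j\le|U|-2$ odd, not of the form $2^i-1$. Write $j+1=2^p(2q+1)$; here $p\ge1$ because $j$ is odd and $q\ge1$ because $j+1$ is not a power of 2. Put $s=2^p$ and $t=2^{p+1}q$, so $2\le s\le t$ and $s+t-1=j$. As $t+1\le j\le|U|$, we can choose distinct $\chi_0,\dots,\chi_t\in U$. Let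
$$H\subset\mathbb{RP}^s\times\mathbb{RP}^t,\qquad \sum_{i=0}^sX_iY_i=0,$$
with $G$ acting on both $X_i$ and $Y_i$ through $\chi_i$. The equation is invariant, since $\chi_i+\chi_i=0$. The hypersurface is smooth, since the derivatives with respect to $Y_0,\dots,Y_s$ are $X_0,\dots,X_s$, not all zero, and the derivative in the radial direction of $Y$ vanishes on $H$. Its dimension is $s+t-1=j$. Its stationary points are among the finitely many points $(e_i,f_{i'})$. Put $h_{U,j}=P_H\in I_U$.

The smallest case is $j=5$: $6=2\cdot3$, $s=2$, $t=4$, and one needs $|U|\ge7$, so $\dim U\ge3$. For $n\le2$ there are no elements $h_{U,j}$.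

**Definition (the algebra $B$).** $\mathfrak B_U$ consists of the $p_A$ with $A\subset U$, $|A|\ge3$, and of the $h_{U',j}$ with $U'\subset U$. It is a finite set of homogeneous elements of positive degree, $\mathfrak B_U\subset I_U$, and $\mathfrak B_U\subset\mathfrak B_V$. Let $B\subset I$ be the subalgebra generated by $\mathfrak B_V$. Thus
$$B\subset I\subset\hat Z\subset R.\tag{6}$$

**Claim.**
$$\text{If }1\le j\le|U|-2\text{ and }j\ne2^i-1\text{ for all }i,\text{ some }M\text{ with }P_M\in\mathfrak B_U,\ \dim M=j,\text{ has }s_j[M]=1.\tag{7}$$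

For $j$ even take $p_A$ with $A\subset U$ and $|A|=j+1\ge3$. From $T\mathbb{RP}^j\oplus\mathbb R=(j+1)L$ we get $s_j[\mathbb{RP}^j]=j+1=1$ in $\mathbb F_2$. For $j$ odd take $H$. Let $x,y$ be the generators of $H^1$ of the two factors. We have $TH\oplus\nu\oplus\mathbb R^2=(s+1)L_x\oplus(t+1)L_y$ with $w_1(\nu)=x+y$, and evaluating a class on $H$ means multiplying by $x+y$ and evaluating on $\mathbb{RP}^s\times\mathbb{RP}^t$. So
$$s_j[H]=\big\langle\big((s+1)x^j+(t+1)y^j+(x+y)^j\big)(x+y),[\mathbb{RP}^s\times\mathbb{RP}^t]\big\rangle .$$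
Since $j=s+t-1$ with $s,t\ge2$, we have $j>s$ and $j>t$, so $x^j=y^j=0$. What remains is the coefficient of $x^sy^t$ in $(x+y)^{s+t}$, namely $\binom{s+t}{s}=\binom{2^{p+1}q+2^p}{2^p}$. The binary digit of $s+t$ in position $p$ is 1, so this is odd by Lucas' theorem. $\square$

We can now state what will be proved.

**Theorem 1.** For every $n\ge1$, $\hat Z$, and hence $I\cong Z_*(G)$, is a finitely generated module over the finitely generated algebra $B$. In particular $Z_*(G)$ is a finitely generated $\mathbb Z_2$-algebra.

**Theorem 2.** (a) $Z_*(G)$ is, via $I\subset R$, exactly the integral closure of $B$ in $R$, equivalently in $\operatorname{Frac}R$. In particular it is a normal Noetherian domain, integral over the subalgebra generated by its elements of degree $\le2^n-2$. (b) For $n\ge3$ its fraction field is all of $\operatorname{Frac}R=\mathbb F_2(x_\alpha:\alpha\in V\setminus0)$ and its Krull dimension is $2^n-1$. (For $n=1,2$, by Conner–Floyd, $Z_*=\mathbb Z_2$, respectively $\mathbb Z_2[u]$ with $\deg u=2$.)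

Theorem 1 uses only Facts 1 and 2. Theorem 2 also uses a converse to Fact 2, quoted in Section 11.

## 4. From integral dependence to discrete valuation rings

A subring of a polynomial ring need not be finitely generated. For instance, $\mathbb F_2[x,xy,xy^2,\dots]\subset\mathbb F_2[x,y]$ is not: each generator $xy^k$ has $x$-degree 1, and products of two or more generators have $x$-degree at least 2. So some argument is needed. The first thing to try is to sandwich $I$: if $R$ were integral over $B$, then $R$ would be a finite $B$-module, its submodule $I$ would be finite too, and we would be done.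

This fails, for every $n\ge1$ and for every choice of $B$ inside $I$. Fix $\rho\in V\setminus0$ and let $P\in\hat Z$ be homogeneous of degree $m\ge1$. Let $\epsilon$ be the coefficient of $x_\rho^m$ in $P$. Since $\Phi(x_\rho^m)=\varphi_b(\rho)^m/\rho^m$ with $\varphi_b(\rho)\equiv b_0$ modulo $\rho$, this has a pole of order exactly $m$ along $\rho$. All other monomials of degree $m$ contain $x_\rho$ to a power less than $m$, and their images have poles of order less than $m$. As $\Phi(P)$ has no pole, $\epsilon=0$. In other words, every element of $\hat Z$ of positive degree vanishes at the point $e_\rho$ where $x_\rho=1$ and all other coordinates are $0$. If $x_\rho$ were integral over $I$, the part of degree $r$ of an integral equation would read $x_\rho^r+c_1x_\rho^{r-1}+\dots+c_r=0$ with $c_i\in I$ of degree $i$, and evaluating at $e_\rho$ gives $1=0$. (For $n=1$ we have $R=\mathbb F_2[x_\rho]$, and the argument shows $\hat Z=\mathbb F_2$, so $Z_*(\mathbb Z_2)=\mathbb Z_2$.)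

In terms of a parameter $\pi\to0$: along the curve $x_\rho=1/\pi$, other coordinates $0$, all elements of $\mathfrak B_V$ stay bounded (they vanish) while $x_\rho$ does not. But the elements of $\hat Z$ also stay bounded on this curve. So we should aim for a weaker statement: not that $x$ is bounded when $B$ is, but that every $P\in\hat Z$ is bounded when $B$ is. That is enough to make $\hat Z$ integral over $B$.

**Proposition 1.** Let $O$ be a discrete valuation ring (DVR) of characteristic 2 with fraction field $K$, and let $x=(x_\alpha)\in K^{V\setminus0}$ satisfy $Q(x)\in O$ for all $Q\in\mathfrak B_V$. Then $P(x)\in O$ for all $P\in\hat Z$.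

We recall two textbook facts. A local ring $O$ dominates a local subring $A$ if $\mathfrak m_O\cap A=\mathfrak m_A$. If $A$ is a Noetherian local domain, not a field, and $L$ is a finitely generated extension field of $\operatorname{Frac}A$, there is a DVR with fraction field $L$ dominating $A$ (EGA II, 7.1.7; Hartshorne, Ex. II.4.11). And the integral closure of a finitely generated domain over a field, in a finite extension of its fraction field, is a finite module over it.

**Proposition 1 implies Theorem 1.**

**Step 1: every $P\in\hat Z$ is integral over $B$.** Let $L=\operatorname{Frac}R$ and $0\ne P\in\hat Z$, and suppose $P$ is not integral over $B$. Then $1/P$ is not a unit of $B[1/P]$: otherwise $P=\sum_{i=0}^rc_iP^{-i}$ with $c_i\in B$, and multiplying by $P^r$ gives an equation of integral dependence. So $1/P$ lies in a prime $\mathfrak p$ of $B[1/P]$. The Noetherian local domain $B[1/P]_{\mathfrak p}$ is not a field, since $1/P\ne0$ is in its maximal ideal, and $L$ is a finitely generated extension of its fraction field. Let $O$ be a DVR of $L$ dominating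 it. Then $B\subset O$, while $1/P\in\mathfrak m_O$, so $P\notin O$. Apply Proposition 1 to the tautological point $x_\alpha\in L$: every $Q\in\mathfrak B_V$ has $Q(x)=Q\in B\subset O$, hence $P=P(x)\in O$. This is a contradiction.

**Step 2: from integral to finite.** The field $\operatorname{Frac}(\hat Z)\subset L$ is finitely generated over $\mathbb F_2$, being a subfield of a finitely generated field. It is algebraic over $\operatorname{Frac}B$ by Step 1, hence finite over it. The integral closure of $B$ in this finite extension is a finite $B$-module. As $B$ is Noetherian, its $B$-submodules $\hat Z$ and $I$ are finite $B$-modules. Generators of the algebra $B$ together with module generators of $I$ generate the algebra $I\cong Z_*(G)$. $\square$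

So everything rests on Proposition 1.

## 5. Interpolation by $\varphi(\ell)/\ell$, and an example where $\ell=1/x$ is wrong

From now on $O$ is a DVR of characteristic 2 with fraction field $K$, maximal ideal $\mathfrak m=(\pi)$, residue field $k$ and normalized valuation $v$. Bars denote reduction modulo $\mathfrak m$.

The evaluation principle (4) tells us how to prove that $P(x)\in O$ for all $P\in\hat Z$: write $x_\alpha=\varphi(\ell(\alpha))/\ell(\alpha)$ with $\ell$ additive, injective and $O$-valued and $\varphi\in O[t]$ of degree at most $N$. So we want to show that boundedness of the finite set $\mathfrak B_V$ forces $x$ into this form. For a given $\ell$ there is no choice in $\varphi$: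

**Definition ($\varphi_{\ell,y}$).** For a subspace $W\subset V$, a function $y:W\setminus0\to K$ and an injective additive $\ell:W\to K$, let $\varphi_\ell=\varphi_{\ell,y}\in K[t]$ be the unique polynomial of degree $<|W|$ with
$$\varphi_\ell(0)=1,\qquad\varphi_\ell(\ell(\alpha))=\ell(\alpha)y_\alpha\quad(\alpha\in W\setminus0).\tag{8}$$

It exists and is unique because the $|W|$ nodes $\ell(w)$ are distinct. Write $\varphi_\ell=1+\sum_{j=1}^{|W|-1}b_jt^j$, and $b_0=1$. By (8), $y_\alpha=\varphi_\ell(\ell(\alpha))/\ell(\alpha)$. Comparing values at the nodes one sees that for $\sigma\in K^*$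
$$\varphi_{\ell/\sigma,\,\sigma y}(t)=\varphi_{\ell,y}(\sigma t).\tag{9}$$

Which $\ell$ should we take? Suppose all $x_\alpha\notin O$ and put $z_\alpha=1/x_\alpha\in\mathfrak m$. For distinct nonzero $a,b$ and $c=a+b$,
$$z_a+z_b+z_c=p_{\{0,a,b\}}(x)\,z_az_bz_c ,\tag{10}$$
so if $p_{\{0,a,b\}}(x)$ is bounded, $z$ is additive up to terms of higher order. A sensible first attempt is therefore to set $\ell=z$ on a basis of $V$ and extend additively. Here is a case where the resulting $\varphi_\ell$ is not integral.

**Example.** Let $n=2$, $O=\mathbb F_4[[\pi]]$, $\mathbb F_4=\{0,1,\omega,\omega^2\}$ with $\omega^2=\omega+1$, and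
$$x_a=\frac1\pi,\qquad x_b=\frac1{\omega\pi},\qquad x_c=\frac{1+\omega\pi^2}{\omega^2\pi}.$$
Since $x_a+x_b=(1+\omega)/(\omega\pi)=\omega^2/(\omega\pi)$, we get $p(x)=\frac1{\omega\pi^2}+\frac{1+\omega\pi^2}{\omega\pi^2}=1$. For $n=2$ the set $\mathfrak B_V$ consists only of $p$ and $0$: all four 3-element sets $A$ give $p$, and $p_V=4x_ax_bx_c=0$. So the hypothesis of Proposition 1 holds. Take $\ell(a)=\pi$, $\ell(b)=\omega\pi$, hence $\ell(c)=\omega^2\pi$. The prescribed values of $\varphi_\ell$ at the nodes $0,\ell(a),\ell(b),\ell(c)$ are $1,1,1,1+\omega\pi^2$. So $\varphi_\ell=1+\lambda\,t(t+\pi)(t+\omega\pi)$, where $\lambda\cdot\omega^2\pi\cdot\omega\pi\cdot\pi=\omega\pi^2$, that is, $\lambda=\omega/\pi$ and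
$$b_3=\frac\omega\pi,\qquad b_2=1,\qquad b_1=\omega^2\pi .$$
The top coefficient has a pole, and the evaluation principle does not apply.

But $\ell$ can be corrected. Put $\ell'=\ell+b_3\ell^4$, which is again additive because $t\mapsto t^4$ is. With the unit $u=(1+\omega\pi^2)^{-1}$, one finds $\ell'(a)=\pi+\omega\pi^3=\pi/u$, $\ell'(b)=\omega\pi+\omega^2\pi^3=\omega\pi/u$ and $\ell'(c)=\omega^2\pi+\pi^3=\omega^2\pi/u$. The values to be interpolated, $\ell'(\alpha)x_\alpha$, are now $1+\omega\pi^2$ at $a$ and $b$, and $(1+\omega\pi^2)^2=1+\omega^2\pi^4$ at $c$. I claim that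
$$\varphi_{\ell'}=1+t\Big(\omega u\pi+u^2\big(t+\ell'(a)\big)+\omega^2u^3\pi\big(t+\ell'(a)\big)\big(t+\ell'(b)\big)\Big)\in O[t].$$
At $\ell'(a)$ the bracket is $\omega u\pi$, and multiplied by $\pi/u$ it gives $\omega\pi^2$. At $\ell'(b)$ the bracket is $\omega u\pi+u(\omega+1)\pi=u\pi$, and multiplied by $\omega\pi/u$ it gives $\omega\pi^2$. At $\ell'(c)$ it is $\omega u\pi+u(\omega^2+1)\pi+\omega^2u\pi^3(\omega^2+1)(\omega^2+\omega)=u\pi^3$, and multiplied by $\omega^2\pi/u$ it gives $\omega^2\pi^4$. So $\varphi_{\ell'}$ is integral.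

This is the key: $x$ determines $\varphi_\ell$ once $\ell$ is chosen, but $\ell$ itself may be changed by additive polynomials. The available changes $\ell\rightsquigarrow\ell+b\,\ell^{2^i}$ move the coefficients $b_j$ with $j=2^i-1$. These are exactly the indices $j$ that claim (7) does not cover. In all other degrees $j$ there is an element of $\mathfrak B$ with $s_j=1$, and by (3) its boundedness controls $b_j$. The next section makes the two halves work together.

## 6. Changing $\ell$ without changing $y$

**Lemma 1.** Let $W\subset V$ be a subspace, $y:W\setminus0\to K$, and $\ell:W\to\mathfrak m$ injective additive with $\varphi_{\ell,y}\in O[t]$. Suppose $Q(y)\in\mathfrak m$ for all $Q\in\mathfrak B_W$. Then a finite succession of replacements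
$$\ell\rightsquigarrow\ell'=\ell+b_j\,\ell^{\,j+1},\qquad j=2^i-1,\ 1\le i\le\dim W,\tag{11}$$
with $b_j$ the coefficient of the current $\varphi_\ell$, leads to an injective additive $\ell^*:W\to\mathfrak m$ with $v(\ell^*(\alpha))=v(\ell(\alpha))$ for all $\alpha$ and $\varphi_{\ell^*,y}\in1+\mathfrak mO[t]$.

*Proof.* For $j=1,2,\dots,|W|-1$ in turn we achieve $\bar b_1=\dots=\bar b_j=0$, keeping all hypotheses. (For $W=0$ there is nothing to do: $\varphi_\ell=1$.) Assume $\bar b_1=\dots=\bar b_{j-1}=0$.

**Step 1: if $j\ne2^i-1$ for all $i$, then $\bar b_j=0$ already.** Since $|W|-1$ is of the form $2^i-1$, we have $j\le|W|-2$. Take $M$ as in (7) and $P=P_M\in\mathfrak B_W$. By (4), $P(y)=\Phi(P)(\ell,b)$ with integral $\ell$ and $b$, so we may reduce modulo $\mathfrak m$. As $\ell$ takes values in $\mathfrak m$, we get $0=\overline{P(y)}=\Phi(P)(0,\bar b)$. By (3) the right side is $\bar b_j$ plus monomials of weight $j>0$ in $\bar b_0=1,\bar b_1,\dots,\bar b_{j-1}$. Each of these contains some $\bar b_i$ with $1\le i<j$, so vanishes. Hence $\bar b_j=0$.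

**Step 2: if $j=2^i-1$, the replacement (11) keeps the valuations of $\ell$.** The map $\ell'=\ell+b_j\ell^{2^i}$ is additive. Since $b_j\in O$, $\ell\in\mathfrak m$ and $2^i\ge2$, for $\alpha\ne0$ we have $v(b_j\ell(\alpha)^{2^i})\ge2^iv(\ell(\alpha))>v(\ell(\alpha))$. So $v(\ell'(\alpha))=v(\ell(\alpha))$, and $\ell'$ is injective with values in $\mathfrak m$.

**Step 3: the new interpolation polynomial is integral.** Let $q=\prod_{w\in W}(t-\ell(w))$ and $q'=\prod_{w\in W}(t'-\ell'(w))$, and consider the $O$-algebra map
$$\theta:O[t']\to O[t]/(q),\qquad t'\mapsto t+b_jt^{j+1}.$$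
It is surjective. Indeed the target is a finite $O$-module, and modulo $\mathfrak m$ it is $k[t]/t^{|W|}$. This is spanned by the powers of $t+\bar b_jt^{j+1}=t(1+\bar b_jt^j)$, because the $r$-th power begins with $t^r$; Nakayama's lemma applies. Next, $q'(t+b_jt^{j+1})$ vanishes at every $t=\ell(w)$, since there $t+b_jt^{j+1}=\ell'(w)$. The nodes are distinct and $q$ is monic, so $q$ divides it in $O[t]$, and $\theta(q')=0$. Hence any preimage under $\theta$ may be reduced modulo the monic $q'$, and there is $\varphi'\in O[t']$ of degree $<|W|$ with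
$$\varphi'(t+b_jt^{j+1})\equiv\varphi_\ell(t)(1+b_jt^j)\bmod q .$$
Evaluate at $t=\ell(w)$. For $w=0$ this gives $\varphi'(0)=1$. For $w\ne0$, since $1+b_j\ell(w)^j=\ell'(w)/\ell(w)$, it gives
$$\varphi'(\ell'(w))=\ell(w)y_w\cdot\frac{\ell'(w)}{\ell(w)}=\ell'(w)y_w .$$
So $\varphi'=\varphi_{\ell',y}$ by uniqueness, and it is in $O[t']$.

**Step 4: the new $\bar b_1,\dots,\bar b_j$ vanish.** We have $\bar q=t^{|W|}$ and $j+1\le|W|$. Modulo $\mathfrak m$ and $t^{j+1}$,
$$\bar\varphi'(t+\bar b_jt^{j+1})\equiv(1+\bar b_jt^j)(1+\bar b_jt^j)\equiv1\bmod t^{j+1},$$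
as the characteristic is 2. The substitution $t\mapsto t+\bar b_jt^{j+1}$ is the identity modulo $t^{j+1}$, so $\bar\varphi'\equiv1\bmod t^{j+1}$.

The hypotheses of the lemma hold for $\ell'$ ($y$ has not changed), and we pass to $j+1$. After $j=|W|-1$ all $\bar b_j$ with $j\ge1$ are zero. $\square$

## 7. Divided differences along a coset

The classes $p_A$ give more than (10). When $A$ has one point outside $W$ and the rest inside, $p_A$ is, up to a simple correction, a divided difference of the function $w\mapsto y_{c+w}$.

**Definition (divided difference).** For distinct nodes $t_1,\dots,t_k$ and a function $f$ on them, $f[t_1,\dots,t_k]=\sum_if(t_i)/\prod_{j\ne i}(t_i-t_j)$. For instance $f[t_1]=f(t_1)$ and $f[t_1,t_2]=(f(t_1)-f(t_2))/(t_1-t_2)$.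

We need three standard facts, and recall why they hold. By Lagrange's formula, $f[t_1,\dots,t_k]$ is the coefficient of $t^{k-1}$ in the polynomial of degree $<k$ interpolating $f$ at $t_1,\dots,t_k$.

- Integrality: if $f\in O[t]$ and the nodes are in $O$, then $f[t_1,\dots,t_k]\in O$, and it is in $\mathfrak m$ if $f\in\mathfrak mO[t]$. The interpolating polynomial is the remainder of $f$ on division by the monic $\prod(t-t_i)$. Also, a constant has divided difference $0$ on two or more nodes.
- Newton's formula: $\sum_{k=1}^rf[t_1,\dots,t_k]\prod_{i<k}(t-t_i)$ interpolates $f$ at $t_1,\dots,t_r$. The interpolants at $k$ and $k-1$ nodes differ by a polynomial of degree $<k$ vanishing at $t_1,\dots,t_{k-1}$, with $t^{k-1}$-coefficient $f[t_1,\dots,t_k]$.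
- Leibniz' rule: $(fg)[t_1,\dots,t_k]=\sum_{i=1}^kf[t_1,\dots,t_i]\,g[t_i,\dots,t_k]$. Replace $f$ by its Newton interpolant. In $\big(g\prod_{j<i}(t-t_j)\big)[t_1,\dots,t_k]$ the nodes before $t_i$ contribute $0$ and the factors $t_l-t_j$, $j<i$, cancel, which leaves $g[t_i,\dots,t_k]$.

**Lemma 2.** Let $W\subset V$ be a subspace, $c\in V\setminus W$, $y$ a $K$-valued function on $(W\setminus0)\cup(c+W)$, and $\ell:W\to\mathfrak m$ injective additive with $\varphi=\varphi_{\ell,y|_W}\in O[t]$. Suppose $y_{c+w}\in O$ for $w\in W$, and $p_A(y)\in O$ for all $A=\{c\}\cup A'$ with $A'\subset W$, $|A'|\ge2$. Then there is $h\in O[t]$ with $\deg h<|W|$ and $h(\ell(w))=y_{c+w}$ for all $w\in W$. If moreover $\varphi\in1+\mathfrak mO[t]$ and all these $p_A(y)\in\mathfrak m$, then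
$$\bar h(t)=\sum_{k=1}^{|W|}\bar h(0)^kt^{k-1}.\tag{12}$$

*Proof.* Order $W=\{w_1,w_2,\dots\}$, and put $t_i=\ell(w_i)$, $h_i=y_{c+w_i}$. Regard $h$ as the function $t_i\mapsto h_i$ on the nodes.

**Step 1: read $p_A$ as a divided difference.** Let $A'=\{w_1,\dots,w_k\}$. In (5) the term $\chi=c$ is $\prod_{i\le k}h_i$. The term $\chi=w_i$ is $h_i\prod_{j\ne i}y_{w_i+w_j}$, and $y_{w_i+w_j}=\varphi(t_i-t_j)/(t_i-t_j)$. With
$$\Psi_k(t)=\prod_{j\le k}\varphi(t-t_j)\in O[t]$$
we have $\Psi_k(t_i)=\prod_{j\le k,\,j\ne i}\varphi(t_i-t_j)$ because $\varphi(0)=1$. Therefore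
$$p_A(y)=\prod_{i\le k}h_i+\sum_{i\le k}h_i\prod_{j\le k,\,j\ne i}\frac{\varphi(t_i-t_j)}{t_i-t_j}=\prod_{i\le k}h_i+(h\Psi_k)[t_1,\dots,t_k].\tag{13}$$
For $k=1$ this is the identity $0=h_1+h_1$.

**Step 2: the divided differences of $h$ are integral.** By Leibniz' rule,
$$(h\Psi_k)[t_1,\dots,t_k]=h[t_1,\dots,t_k]\,\Psi_k(t_k)+\sum_{i<k}h[t_1,\dots,t_i]\,\Psi_k[t_i,\dots,t_k].\tag{14}$$
Here $\Psi_k[t_i,\dots,t_k]\in O$. Moreover $\Psi_k(t_k)=\prod_j\varphi(t_k-t_j)\in1+\mathfrak m$, since $\varphi(0)=1$ and the nodes are in $\mathfrak m$. By hypothesis $p_A(y)$ and $\prod h_i$ are in $O$, so (13) shows that the left side of (14) is in $O$. Starting from $h[t_1]=h_1\in O$, induction on $k$ gives $h[t_1,\dots,t_k]\in O$ for all $k\le|W|$. Newton's polynomial $h=\sum_{k\le|W|}h[t_1,\dots,t_k]\prod_{i<k}(t-t_i)\in O[t]$ is the one required.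

**Step 3: the reduction of $h$ in the second situation.** If $\varphi\in1+\mathfrak mO[t]$, then $\Psi_k\in1+\mathfrak mO[t]$, so $\Psi_k[t_i,\dots,t_k]\in\mathfrak m$ for $i<k$. With $p_A(y)\in\mathfrak m$, (13) and (14) give $h[t_1,\dots,t_k]\equiv\prod_{i\le k}h_i$ modulo $\mathfrak m$. Since $t_i\in\mathfrak m$, each $h_i=h(t_i)\equiv\bar h(0)$, so $h[t_1,\dots,t_k]\equiv\bar h(0)^k$ (also for $k=1$). Reducing Newton's polynomial, in which $\prod_{i<k}(t-t_i)\equiv t^{k-1}$, gives (12). $\square$

## 8. Gluing the cosets

**Lemma 3.** Let $W\subset U$ be subspaces of $V$, and $\ell:U\to O$ additive and injective, such that $\bar\ell:U\to k$ has kernel exactly $W$. Let $y:U\setminus0\to K$ with $\varphi_W:=\varphi_{\ell|_W,y|_W}\in O[t]$. For every coset $C=c+W\ne W$ in $U$ (with a chosen representative $c$) let $h_c\in O[t]$ satisfy $h_c(\ell(w))=y_{c+w}$ for all $w\in W$. Then $\varphi_{\ell,y}\in O[t]$, and with $q_C=\prod_{\alpha\in C}(t-\ell(\alpha))$,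
$$\varphi_{\ell,y}\equiv\varphi_W\bmod q_W,\qquad\varphi_{\ell,y}\equiv t\,h_c(t-\ell(c))\bmod q_C .\tag{15}$$

*Proof.* The point is that nodes in different cosets have different residues, so the interpolation problems on the cosets are independent over $O$. We have $\bar q_C=(t-\bar\ell(c))^{|W|}$, and distinct cosets have distinct $\bar\ell(c)$. So for $C\ne C'$ the module $O[t]/(q_C,q_{C'})$, which is finitely generated over $O$ as a quotient of $O[t]/(q_C)$, vanishes modulo $\mathfrak m$. By Nakayama it is $0$, and the ideals $(q_C)$ are pairwise comaximal. By the Chinese remainder theorem, and reduction modulo the monic polynomial $\prod_Cq_C$ of degree $|U|$, there is $\varphi\in O[t]$ of degree $<|U|$ with the congruences (15). Evaluate at the nodes. On $W$ the first congruence gives $\varphi(0)=1$ and $\varphi(\ell(w))=\ell(w)y_w$. At $\alpha=c+w$ the second gives $\varphi(\ell(\alpha))=\ell(\alpha)h_c(\ell(w))=\ell(\alpha)y_\alpha$. By uniqueness $\varphi=\varphi_{\ell,y}$. $\square$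

## 9. When every coordinate is unbounded

**Proposition 2.** Let $O$ be any DVR of characteristic 2, $U\subset V$ a subspace, and $x:U\setminus0\to K$ with $x_\alpha\notin O$ for all $\alpha$ and $Q(x)\in O$ for all $Q\in\mathfrak B_U$. Then there is an injective additive $\ell:U\to\mathfrak m$ with $\varphi_{\ell,x}\in O[t]$.

*Proof.* We use induction on $\dim U$. For $\dim U=0$ the zero map and $\varphi=1$ will do. Let $\dim U\ge1$.

**Step 1: rescale, so that the generators become small and the largest $1/x_\alpha$ become units.** Let $z_\alpha=1/x_\alpha\in\mathfrak m$, $e=\min_\alpha v(z_\alpha)\ge1$, $\rho=\pi^e$, $\hat x=\rho x$, and $\hat z=z/\rho$, which has values in $O$. Every $Q\in\mathfrak B_U$ is homogeneous of positive degree, so $Q(\hat x)=\rho^{\deg Q}Q(x)\in\mathfrak m$. By (10) for $\hat x$, for distinct $a,b\in U\setminus0$ and $c=a+b$,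
$$\hat z_a+\hat z_b+\hat z_c=p_{\{0,a,b\}}(\hat x)\,\hat z_a\hat z_b\hat z_c\in\mathfrak m .$$
So $\bar z:U\to k$, $\alpha\mapsto\overline{\hat z_\alpha}$, $0\mapsto0$, is additive. Let $W=\ker\bar z$. By the choice of $e$ some $\hat z_\alpha$ is a unit, so $W\ne U$. We have $\hat x_\alpha\notin O$ for $\alpha\in W\setminus0$, while $\hat x_\alpha\in O^*$ with residue $1/\bar z_\alpha$ for $\alpha\in U\setminus W$.

**Step 2: find $\hat\ell$ for the rescaled data with $\varphi\equiv1$.** The induction hypothesis applies to $\hat x|_W$, because $\mathfrak B_W\subset\mathfrak B_U$. Follow it by Lemma 1, whose hypothesis $Q(\hat x)\in\mathfrak m$ holds by Step 1. We get an injective additive $\ell_W:W\to\mathfrak m$ with $\varphi_{\ell_W,\hat x}\in1+\mathfrak mO[t]$. Extend $\ell_W$ to an additive $\hat\ell:U\to O$ by $\hat\ell(e_i)=\hat z_{e_i}$ on a basis $(e_i)$ of a complement of $W$. The reduction of $\hat\ell$ and $\bar z$ are additive and agree on $W$ and on the $e_i$, so they are equal. In particular the reduction has kernel $W$, and $\hat\ell$ is injective, because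 an element of its kernel lies in $W$, where $\hat\ell=\ell_W$ is injective.

For $c\in U\setminus W$, both parts of Lemma 2 apply to $y=\hat x$: the values $\hat x_{c+w}$ are units, and all $p_A(\hat x)$ are in $\mathfrak m$. We get $h_c\in O[t]$ with $h_c(\hat\ell(w))=\hat x_{c+w}$. With $\tau=\bar z_c$ we have $\bar h_c(0)=\overline{\hat x_c}=\tau^{-1}$, so $\bar h_c(s)=\sum_{k=1}^{|W|}\tau^{-k}s^{k-1}$, a truncated geometric series. Hence
$$(\tau+s)\bar h_c(s)=1+\tau^{-|W|}s^{|W|}\equiv1\bmod s^{|W|}.\tag{16}$$
By Lemma 3, $\varphi:=\varphi_{\hat\ell,\hat x}\in O[t]$. By (15), $\bar\varphi\equiv1\bmod t^{|W|}$. For each other coset, putting $s=t-\tau$ in (16), $\bar\varphi\equiv t\,\bar h_c(t-\tau)\equiv1\bmod(t-\tau)^{|W|}$. The residues $\tau$ of different cosets are distinct, so $\bar\varphi-1$ is divisible by a polynomial of degree $|W|\cdot|U/W|=|U|$. But $\deg\bar\varphi<|U|$, so $\bar\varphi=1$. Thus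
$$\varphi_{\hat\ell,\hat x}=1+\sum_{j\ge1}\hat b_jt^j,\qquad v(\hat b_j)\ge1 .$$

**Step 3: measure the poles that appear on undoing the scaling.** For an injective additive $\ell:U\to K$ write $\varphi_{\ell,x}=1+\sum_{j=1}^{|U|-1}b_jt^j$ and
$$\kappa(\ell)=\max\Big(0,\max_j\big(-v(b_j)/j\big)\Big).$$
Call $\ell$ *good* if $v(\ell(\alpha))>\kappa(\ell)$ for all $\alpha\in U$. We look for a good $\ell$ with $\kappa=0$. Good maps exist: take $\ell=\rho\hat\ell$. By (9), $\hat b_j=\rho^jb_j$, so $-v(b_j)/j\le(ej-1)/j=e-\frac1j$, and
$$\kappa(\ell)\le\max\Big(0,\max_j\big(e-\tfrac1j\big)\Big)<e\le v(\ell(\alpha)).$$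
The strict inequality is what the congruence $\varphi\equiv1$ of Step 2 has bought. Since the $v(b_j)$ are in $\mathbb Z\cup\{\infty\}$, $\kappa$ takes values in $\frac1{(|U|-1)!}\mathbb Z_{\ge0}$. So we may choose a good $\ell$ with $\kappa=\kappa(\ell)$ minimal.

**Step 4: a positive minimum can be lowered.** Suppose $\kappa>0$. To make room for an element of valuation $\kappa$, let $d$ be the denominator of $\kappa$ and let $O'=O[\pi^{1/d}]$, the totally ramified (Eisenstein) extension. It is a DVR with maximal ideal $\mathfrak m'$. Extend $v$ to it, and choose $\sigma\in K'=\operatorname{Frac}O'$ with $v(\sigma)=\kappa$. Put $y=\sigma x$ and $\tilde\ell=\ell/\sigma$. Then: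

- $\tilde\ell:U\to\mathfrak m'$, because $\ell$ is good;
- by (9) the coefficients of $\varphi_{\tilde\ell,y}$ are $\tilde b_j=\sigma^jb_j$, and they lie in $O'$ because $\kappa\ge-v(b_j)/j$;
- $Q(y)=\sigma^{\deg Q}Q(x)\in\mathfrak m'$ for $Q\in\mathfrak B_U$, because $\kappa>0$ and $\deg Q>0$.

So Lemma 1 applies over $O'$ with $W=U$. A replacement $\tilde\ell\rightsquigarrow\tilde\ell+\tilde b_j\tilde\ell^{\,j+1}$ corresponds, after multiplication by $\sigma$, to $\ell\rightsquigarrow\ell+b_j\ell^{\,j+1}$, since $\sigma\cdot\sigma^jb_j\cdot\ell^{\,j+1}\sigma^{-j-1}=b_j\ell^{\,j+1}$. Here $b_j$ is the coefficient of $\varphi_{\ell,x}$ for the current $\ell$. If $\ell$ is $K$-valued, so are the $b_j$, and so is the new map. The resulting $\ell^*:U\to K$ satisfies $v(\ell^*(\alpha))=v(\ell(\alpha))>\kappa$, and the coefficients $b_j^*\in K$ of $\varphi_{\ell^*,x}$ satisfy $v(\sigma^jb_j^*)>0$, that is, $-v(b_j^*)/j<\kappa$. So $\kappa(\ell^*)<\kappa$ and $\ell^*$ is good. This contradicts minimality.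

Hence $\kappa=0$: all $b_j\in O$, and $v(\ell(\alpha))>0$. So $\ell:U\to\mathfrak m$ and $\varphi_{\ell,x}\in O[t]$. $\square$

In the example of Section 5, $v(b_1)=1$, $v(b_2)=0$, $v(b_3)=-1$, so $\kappa(\ell)=\frac13<1=v(\ell(\alpha))$ and $\ell$ is good. After scaling by $\sigma=\pi^{1/3}$, the reductions of $\tilde b_1,\tilde b_2$ already vanish, so the replacement at $j=1$ is not needed there. The one replacement $\ell+b_3\ell^4$ brought $\kappa$ down to $0$.

## 10. The general point: proof of Proposition 1 and Theorem 1

Let $x$ be as in Proposition 1: $Q(x)\in O$ for all $Q\in\mathfrak B_V$. Some coordinates may be in $O$ and some not.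

**Step 1: make the residue field infinite.** This provides room for extending $\ell$ in Step 4. For an indeterminate $s$, the ring $O[s]_{(\pi)}$ is a DVR with residue field $k(s)$, and its intersection with $K$ is $O$. So we may replace $O$ by it, and assume $k$ infinite.

**Step 2: the unbounded coordinates form a subspace.** Let $U=\{0\}\cup\{\alpha:x_\alpha\notin O\}$. Let $a\ne b$ in $U\setminus0$, $c=a+b$, and suppose $x_c\in O$. As $v(x_a),v(x_b)<0$,
$$v(x_ax_b)=v(x_a)+v(x_b)<\min(v(x_a),v(x_b))\le v\big(x_c(x_a+x_b)\big).$$
So $p_{\{0,a,b\}}(x)=x_ax_b+x_c(x_a+x_b)$ has valuation $v(x_a)+v(x_b)<0$, contradicting $p_{\{0,a,b\}}(x)\in O$. Hence $c\in U$.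

**Step 3: treat the unbounded coordinates.** By Proposition 2, applied to $x|_U$, there is an injective additive $\ell:U\to\mathfrak m$ with $\varphi_{\ell,x|_U}\in O[t]$.

**Step 4: add the bounded ones.** Extend $\ell$ to $V$ by sending a basis of a complement of $U$ to elements of $O$ whose residues are linearly independent over $\mathbb F_2$; this is possible since $k$ is infinite. Then $\bar\ell$ has kernel $U$, and $\ell$ is injective. For $c\notin U$, all $x_{c+u}$ are in $O$ ($u\in U$) and all $p_A(x)\in O$. So the first part of Lemma 2 (with $W=U$) gives $h_c\in O[t]$ with $h_c(\ell(u))=x_{c+u}$. By Lemma 3 (with $U\subset V$ in place of $W\subset U$), $\varphi_{\ell,x}\in O[t]$, of degree $\le2^n-1=N$.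

**Step 5: evaluate.** Now $x_\alpha=\varphi_{\ell,x}(\ell(\alpha))/\ell(\alpha)$ for all $\alpha\in V\setminus0$, with $\ell$ and $\varphi_{\ell,x}$ integral. By the evaluation principle (4), $P(x)\in O$ for every $P\in\hat Z$. $\square$

This proves Proposition 1, and with Section 4 it proves Theorem 1: $Z_*((\mathbb Z_2)^n)$ is a finitely generated $\mathbb Z_2$-algebra for every $n\ge2$.

## 11. The ring as an integral closure: Theorem 2(a)

**Fact 3** (tom Dieck, *Characteristic numbers of G-manifolds I*, Invent. Math. 13 (1971); see also Kosniowski–Stong, Indiana Univ. Math. J. 28 (1979)). A finite collection of $m$-dimensional representations $\tau_p$ of $G$ without trivial summands is, up to cancellation of equal pairs, the stationary-point data of a closed $G$-manifold if and only if $\sum_pf(\tau_p)/e(\tau_p)\in\operatorname{Sym}(V)$ for all symmetric $f$ over $\mathbb F_2$.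

**Step 1: $I=\hat Z$.** We know $I\subset\hat Z$ and that $\hat Z$ is graded. Let $P=\sum_p\prod_ix_{\tau_{p,i}}\in\hat Z$ be homogeneous of degree $m$. The coefficients of $\Phi(P)=\sum_p\prod_i\varphi_b(\tau_{p,i})/\tau_{p,i}$ with respect to the $b$'s are the sums $\sum_pf(\tau_p)/e(\tau_p)$ for $f$ the monomial symmetric functions with all exponents $\le N$. So the condition of Fact 3 holds for these $f$, and we must remove the bound on the exponents. Each $\alpha\in V$ is a root of the monic polynomial $\prod_{\beta\in V}(t-\beta)$ over $\operatorname{Sym}(V)$, of degree $2^n=N+1$. Dividing $t^k$ by it, we find $r_{ki}\in\operatorname{Sym}(V)$ with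
$$\alpha^k=\sum_{i\le N}r_{ki}\alpha^i\qquad\text{for all }\alpha\in V\text{ and all }k .$$
Hence for indeterminates $B_k$, $0\le k\le k_0$, with $k_0$ arbitrary, $\sum_kB_k\alpha^k=\sum_{i\le N}\big(\sum_kr_{ki}B_k\big)\alpha^i$. So
$$\sum_p\prod_i\frac{\sum_kB_k\tau_{p,i}^k}{\tau_{p,i}}$$
arises from $\Phi(P)$ by the substitution $b_i\mapsto\sum_kr_{ki}B_k$ over $\operatorname{Sym}(V)$, and therefore lies in $\mathbb F_2[B_0,\dots,B_{k_0}]\otimes\operatorname{Sym}(V)$. Its coefficients are the sums for all monomial symmetric functions with exponents $\le k_0$. As $k_0$ was arbitrary, and these functions span the symmetric polynomials, Fact 3 gives $P\in I$.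

**Step 2: $I$ is the integral closure of $B$.** By Theorem 1, $I=\hat Z$ is integral over $B$. Conversely let $f\in\operatorname{Frac}R$ be integral over $B$. Then $f\in R$, since the polynomial ring $R$ is normal. So $\Phi(f)$ is defined and is integral over $\Phi(B)\subset\mathbb F_2[b]\otimes\operatorname{Sym}(V)$. This ring is normal and $\Phi(f)$ lies in its fraction field, so $\Phi(f)$ lies in it; that is, $f\in\hat Z=I$. Thus $I$ is the integral closure of $B$ in $\operatorname{Frac}R$, and in $R$.

**Step 3: the remaining assertions.** An element of $\operatorname{Frac}I\subset\operatorname{Frac}R$ integral over $I$ is integral over $B$, hence in $I$. So $I$ is normal, and it is Noetherian by Theorem 1. The generators of $B$ have degree $\le2^n-2$. For the $h_{U,j}$ this is $j\le|U|-2$. For the $p_A$ with $A\ne V$, $\deg p_A=|A|-1\le2^n-2$. And $p_V$ (present only for $n\ge2$) equals $2^n\prod_{\alpha}x_\alpha=0$, since every $\chi\in V$ contributes the same product. As these generators lie in $I$, the ring $I$ is integral over the subalgebra generated by its elements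 of degree $\le2^n-2$. $\square$

**Example ($n=2$).** Here $B=\mathbb F_2[p]$, and we can find its integral closure by hand, in agreement with Theorem 2. Let $f\in I$ be homogeneous of degree $d\ge1$, $f\ne0$. As $f$ is integral over $\mathbb F_2[p]$, there is a nontrivial relation $\sum c_{ij}f^ip^j=0$ with $c_{ij}\in\mathbb F_2$, and by homogeneity we may assume $id+2j=D$ is fixed. Square it: with $g=f^2/p^d$ we have $f^{2i}p^{2j}=g^ip^{id+2j}=g^ip^D$, so $\sum c_{ij}g^i=0$, and since $i$ determines $j$ this is a nontrivial equation. So $g$ is algebraic over $\mathbb F_2$. Since $\mathbb F_2$ is algebraically closed in $\operatorname{Frac}R$ and $g\ne0$, we get $g=1$ and $f^2=p^d$. The polynomial $p=x_a(x_b+x_c)+x_bx_c$ is irreducible, being linear in $x_a$ with coprime coefficients. So $d$ is even and $f=p^{d/2}$. Hence $I=\mathbb F_2[p]$.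

## 12. Counting monomials: Theorem 2(b)

Let $n\ge3$ and $s=2^{n-1}-1$, so $N=2s+1$. We want to show that every $x_\alpha$ is a quotient of two elements of $I=\hat Z$. For this it is enough to find one nonzero $P$ for which $\Phi(P)$ is not only polynomial but divisible by every $\rho\in V\setminus0$, because $\Phi(x_\alpha)$ has at most simple poles.

**Step 1: express membership in $\hat Z$ by orders.** For $\rho\in V\setminus0$ let $\operatorname{ord}_\rho$ be the order along the prime $\rho$ of the unique factorization domain $\mathbb F_2[b]\otimes\operatorname{Sym}(V)$; different $\rho$ are non-associate primes. Denominators of $\Phi(P)$ are products of elements of $V\setminus0$, so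
$$P\in\hat Z\iff\operatorname{ord}_\rho\Phi(P)\ge0\ \text{ for all }\rho.\tag{17}$$

**Step 2: coordinates adapted to one $\rho$.** Choose representatives $\alpha_1,\dots,\alpha_s$ of the nonzero classes of $V/\langle\rho\rangle$ and put $d_i=x_{\alpha_i}+x_{\alpha_i+\rho}$. Then $R=\mathbb F_2[x_\rho,x_{\alpha_i},d_i]$, a polynomial ring in $1+2s=N$ variables, and
$$\operatorname{ord}_\rho\Phi(x_\rho)=-1,\qquad\operatorname{ord}_\rho\Phi(x_{\alpha_i})\ge0,\qquad\operatorname{ord}_\rho\Phi(d_i)\ge1 .$$
The first holds because $\varphi_b(\rho)\equiv b_0$ modulo $\rho$, the second because the denominator is $\alpha_i\ne\rho$. The third holds because $\varphi_b(t)/t$ takes congruent values modulo $\rho$ at $\alpha_i$ and $\alpha_i+\rho$. So $\operatorname{ord}_\rho\Phi(P)\ge1$ whenever $P$ is in the span of the monomials $x_\rho^k\,x^{\mathbf a}d^{\mathbf c}$ with $|\mathbf c|\ge k+1$. (Here $x^{\mathbf a}$ is a monomial in the $x_{\alpha_i}$ and $d^{\mathbf c}$ one in the $d_i$.)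

**Step 3: count the bad monomials.** These are the ones with $k\ge|\mathbf c|$. Write $k=|\mathbf c|+k'$; the degree is $k'+|\mathbf a|+2|\mathbf c|$. So the number of bad monomials of degree $m$ is the coefficient of $q^m$ in
$$(1-q)^{-(s+1)}(1-q^2)^{-s}=(1-q)^{-(2s+1)}(1+q)^{-s}.$$
In the partial fraction expansion, the pole at $q=1$ has order $2s+1$ with leading coefficient $2^{-s}$, and the pole at $q=-1$ has order $s$ and contributes only $O(m^{s-1})$. So the coefficient is asymptotic to $2^{-s}m^{2s}/(2s)!$. With $R_m$ the degree-$m$ part of $R$, $\dim R_m=\binom{m+2s}{2s}\sim m^{2s}/(2s)!$. Hence the subspace $\{P\in R_m:\operatorname{ord}_\rho\Phi(P)\ge1\}$ has codimension at most $(2^{-s}+o(1))\dim R_m$.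

**Step 4: intersect over all $\rho$.** There are $2s+1$ elements $\rho$, so
$$\dim\{P\in R_m:\operatorname{ord}_\rho\Phi(P)\ge1\ \ \forall\rho\}\ \ge\ \bigl(1-(2s+1)2^{-s}+o(1)\bigr)\dim R_m .$$
For $n\ge3$ we have $s\ge3$. The sequence $(2s+1)2^{-s}$ is decreasing, since $(2s+3)/2\le2s+1$, and equals $\frac78$ at $s=3$. So the right side is positive for large $m$, and there is $P\ne0$ with $\operatorname{ord}_\rho\Phi(P)\ge1$ for all $\rho$. (For $n=2$ one has $s=1$ and $(2s+1)2^{-s}=\frac32$, so the count gives nothing there.)

**Step 5: conclude.** Since $\operatorname{ord}_\rho\Phi(x_\alpha)\ge-1$ for all $\rho$ and $\alpha$, both $P$ and $Px_\alpha$ satisfy (17), so both lie in $\hat Z=I$. Therefore $x_\alpha=Px_\alpha/P\in\operatorname{Frac}I$ for every $\alpha$, and $\operatorname{Frac}I=\operatorname{Frac}R$. As $I$ is a finitely generated domain over $\mathbb F_2$, its Krull dimension is the transcendence degree of $\operatorname{Frac}R$, which is $2^n-1$. $\square$
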